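\title{Integer vectors with prescribed off-diagonal inner products}

\begin{abstract}
Given integers $c_{ij}$ for $1\le i\ne j\le n$, are there vectors $v_1,\dots,v_n\in\mathbb Z^k$ with $v_i\cdot v_j=c_{ij}$ for all $i\ne j$? We show that a single algorithm decides this question for all $k\ge1$. The numbers $v_i\cdot v_i$ may in addition be restricted to finite or cofinite sets, finiteness of the solution set is decidable, and for fixed $k$ and bounded constants the problem is decidable in time polynomial in $n$. In any solution all but at most $k$ of the vectors are bounded; the remaining ones, projected away from the bounded ones, are linearly independent, and for linearly independent vectors the equations satisfy a local--global principle involving finitely many primes.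
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Partially prescribed Gram matrices}

For $x,y\in\mathbb Z^k$ let $x\cdot y=x_1y_1+\dots+x_ky_k$, and call $|x|^2=x\cdot x$ the \emph{norm} of $x$. The \emph{Gram matrix} of vectors $v_1,\dots,v_n$ is the matrix $(v_i\cdot v_j)_{i,j}$. We ask whether a partially prescribed integer matrix can be completed to the Gram matrix of $n$ vectors of $\mathbb Z^k$. Which entries are prescribed determines the decision problem.
\begin{itemize}
\item $\mathrm{PIPS}(\mathbb Z^k)$, \emph{partial inner product specification}: an instance is any finite list of conditions $v_i\cdot v_j=c$ with $c\in\mathbb Z$.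
\item $\mathrm{FIPS}(\mathbb Z^k)$, the full version: every product $v_i\cdot v_j$ with $1\le i,j\le n$ is prescribed, including those with $i=j$.
\item $\mathrm{FIPS}(\mathbb Z^k,\ne)$: exactly the products with $i\ne j$ are prescribed. An instance is given by $n$ and integers $c_{ij}$ $(1\le i\ne j\le n)$.
\item $\mathrm{FIPS}(\mathbb Z^k,\ne,\{-1,0,1\})$: the same with all $c_{ij}\in\{-1,0,1\}$.
\end{itemize}
An instance is \emph{solvable} if vectors in $\mathbb Z^k$ satisfy all its conditions, and a problem is \emph{decidable} if some algorithm determines, for every instance, whether it is solvable.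

It is known that $\mathrm{PIPS}(\mathbb Z^k)$ is undecidable for every $k\ge3$, that $\mathrm{FIPS}(\mathbb Z^k)$ is decidable, and that both off-diagonal problems are decidable for $k=1$. The question posed in \cite{IP} is: for which $k$ are $\mathrm{FIPS}(\mathbb Z^k,\ne)$ and $\mathrm{FIPS}(\mathbb Z^k,\ne,\{-1,0,1\})$ decidable?

The problem $\mathrm{FIPS}(\mathbb Z^k)$ is a finite search, because prescribed norms leave finitely many candidates for each vector. The off-diagonal problem removes exactly this information and keeps everything else, so it lies between the decidable and the undecidable problem. The simplest cases show what changes.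

\begin{example}[dimension one]\label{ex:k1}
Let $k=1$. If all $c_{ij}$ vanish, take $v_i=0$. Otherwise some $c_{ab}\ne0$, so $v_a\neq0$ and $v_b\ne0$. An index $i$ with $c_{ij}\ne0$ for some $j$ has $|v_i|\le|c_{ij}|$. An index $i$ with all $c_{ij}=0$ differs from $a$, and $v_iv_a=0$ gives $v_i=0$. So the search is again finite. The first obstructions are arithmetic: for $n=3$ and all $c_{ij}=17$, the identity $v_1^2c_{23}=c_{12}c_{13}$ forces $v_1^2=17$.
\end{example}

For $k\ge2$ no such bound exists: $(t,t+1)\cdot(t,1-t)=1$ for every $t$, so both vectors of a solution can be arbitrarily long.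

\begin{example}[few vectors]\label{ex:greedy}
If $n\le k+1$ and $c_{ij}=c_{ji}$, the instance is solvable. Let $\varepsilon_1,\dots,\varepsilon_k$ be the standard basis and choose successively $v_j=x+\varepsilon_j$ with $x\in\mathbb Z\varepsilon_1+\dots+\mathbb Z\varepsilon_{j-1}$ (and $v_{k+1}=x$ if $j=k+1$). The conditions $v_i\cdot v_j=c_{ij}$ for $i<j$ read $v_i\cdot x=c_{ij}$, a triangular system with ones on the diagonal, which has an integer solution.
\end{example}

Unbounded solution sets, together with the undecidability of $\mathrm{PIPS}(\mathbb Z^k)$ from dimension $3$ on, might suggest a threshold dimension. Against this, in the off-diagonal problem \emph{every} pair of vectors has a bounded product. Two long vectors with bounded product are nearly orthogonal, and $\mathbb R^k$ has room for only $k$ such vectors. So the unbounded part of a solution has few vectors, and Example~\ref{ex:greedy} suggests that few vectors can be handled by linear algebra. This second guess is correct.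

\subsection{Results}

\begin{theorem}\label{thm:main}
There is an algorithm which, given $k\ge1$, $n$ and integers $c_{ij}$ $(1\le i\ne j\le n)$, decides whether there are $v_1,\dots,v_n\in\mathbb Z^k$ with $v_i\cdot v_j=c_{ij}$ for all $i\ne j$. Hence $\mathrm{FIPS}(\mathbb Z^k,\ne)$ and $\mathrm{FIPS}(\mathbb Z^k,\ne,\{-1,0,1\})$ are decidable for all $k\ge1$.
\end{theorem}

\begin{theorem}\label{thm:norms}
\begin{itemize}
\item[(a)] The same holds if, in addition, a condition $|v_i|^2\in D_i$ is imposed for each $i$, where each $D_i\subseteq\mathbb Z_{\ge0}$ is finite or cofinite and is given by the list of its elements or of the elements of its complement. In particular, $\mathrm{PIPS}(\mathbb Z^k)$ restricted to instances that prescribe all off-diagonal products and any subset of the diagonal ones is decidable for all $k$.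
\item[(b)] There is an algorithm which decides whether the solution set of such an instance is finite, and lists it if it is.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:main} is the case $D_i=\mathbb Z_{\ge0}$ of Theorem~\ref{thm:norms}(a). The special case in (a) is obtained by taking $D_i=\{c_{ii}\}\cap\mathbb Z_{\ge0}$ where the norm is prescribed and $D_i=\mathbb Z_{\ge0}$ elsewhere.

\begin{theorem}\label{thm:poly}
For fixed $k$ and $C$, the problem $\mathrm{FIPS}(\mathbb Z^k,\ne)$ with all $|c_{ij}|\le C$ is decidable in time polynomial in $n$. The case $C=1$ is $\mathrm{FIPS}(\mathbb Z^k,\ne,\{-1,0,1\})$.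
\end{theorem}

Section~\ref{sec:split} splits a solution into short vectors, of computably bounded norm, and long vectors whose projections orthogonal to the short ones are linearly independent. Section~\ref{sec:algorithm} rewrites the equations for the long vectors as a system with congruence conditions, states a local--global principle for it (Theorem~\ref{thm:lg}), and deduces Theorem~\ref{thm:norms}; the one deep result quoted there is the decidability of the theory of the $q$-adic fields. Section~\ref{sec:lg} proves the local--global principle by an arithmetic version of the construction in Example~\ref{ex:greedy}. Section~\ref{sec:twins} proves Theorem~\ref{thm:poly}.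

\section{Short and long vectors}\label{sec:split}

Fix an instance of the problem in Theorem~\ref{thm:norms}: $k$, $n$, the integers $c_{ij}$ and the sets $D_i$. If $c_{ij}\ne c_{ji}$ for some pair there is no solution, so we assume $c_{ij}=c_{ji}$. Let $C\ge1$ be an integer with $|c_{ij}|\le C$ for all $i\ne j$, for instance $C=\max(1,\max|c_{ij}|)$.

Near-orthogonality will be measured by diagonal dominance. A real square matrix $(g_{ij})$ is \emph{strictly diagonally dominant} if $|g_{ii}|>\sum_{j\ne i}|g_{ij}|$ for every $i$. Such a matrix is nonsingular: if $\sum_jg_{ij}\xi_j=0$ for all $i$ with $\xi\ne0$, the equation for an index $i$ with $|\xi_i|$ maximal gives $|g_{ii}||\xi_i|\le\sum_{j\ne i}|g_{ij}||\xi_i|$. Since linearly dependent vectors have a singular Gram matrix, \emph{vectors with a strictly diagonally dominant Gram matrix are linearly independent}.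

\begin{lemma}\label{lem:atmostk}
In any solution at most $k$ indices satisfy $|v_i|^2>kC$.
\end{lemma}

\begin{proof}
The Gram matrix of $k+1$ such vectors has diagonal entries greater than $kC$, and each row has $k$ further entries of absolute value at most $C$. So the $k+1$ vectors would be linearly independent in $\mathbb R^k$.
\end{proof}

There are finitely many possibilities for the vectors of norm at most $kC$, and we can try them all. Once they are fixed, the conditions linking a long vector $v_l$ to them are linear and determine the orthogonal projection of $v_l$ to their span $W$. What remains free is the projection $w_l$ of $v_l$ to $W^\perp$, and the method of Section~\ref{sec:lg} needs the $w_l$ to be linearly independent. The threshold $kC$ does not guarantee this. For $k=C=2$ take $v_1=(1,0)$, $v_2=(2,2)$, $v_3=(2,-2)$: the products are $2,2,0$, only $v_1$ has norm at most $4$, and the projections $(0,2)$ and $(0,-2)$ are dependent. The long vectors must be long \emph{compared with a bound that depends on the short ones}. Raising the threshold may turn a long vector into a short one, which enlarges $W$ and the bound;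 but by Lemma~\ref{lem:atmostk} this can happen at most $k$ times. We therefore use a sequence of thresholds and look for a gap.

Let $T_0\ge kC$ be an integer that is at least every element of every finite $D_i$ and at least every element of the complement of every cofinite $D_i$. Thus an integer greater than $T_0$ lies in $D_i$ exactly when $D_i$ is cofinite. For $0\le j\le k$ let
\[
M_j=kC^2(kT_j)^k,\qquad T_{j+1}=M_j+k(C+M_j).
\]
Then $1\le T_j\le M_j<T_{j+1}$. The number $M_j$ will bound the norm of the projection of a long vector to the span of vectors of norm at most $T_j$.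

\begin{lemma}\label{lem:split}
Let $(v_1,\dots,v_n)$ be a solution. There is a partition $\{1,\dots,n\}=I\sqcup L$ such that $|v_i|^2\le T_k$ for $i\in I$, $|v_l|^2>T_0$ for $l\in L$, $|L|\le k$, and, with $W=\operatorname{span}_{\mathbb Q}\{v_i:i\in I\}$, the orthogonal projections $w_l$ of the $v_l$ $(l\in L)$ to $W^\perp$ are linearly independent. In particular $|L|\le k-\dim W$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:atmostk} at most $k$ of the norms exceed $T_0$, so one of the $k+1$ disjoint intervals $(T_j,T_{j+1}]$, $0\le j\le k$, contains no norm $|v_i|^2$. Let $I=\{i:|v_i|^2\le T_j\}$ and let $L$ be its complement. Then $|v_l|^2>T_{j+1}$ for $l\in L$, and $|L|\le k$.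

Let $u_l$ be the projection of $v_l$ to $W$, so that $v_l=u_l+w_l$. We claim $|u_l|^2\le M_j$. If $s=\dim W$ is $0$, then $u_l=0$. Otherwise choose a basis of $W$ among the $v_i$, $i\in I$, and let $\Gamma$ be its Gram matrix. It is an integer positive definite matrix, so $\det\Gamma\ge1$; this is where integrality enters. Every eigenvalue of $\Gamma$ is at most $\operatorname{tr}\Gamma\le kT_j$, and the product of the $s$ eigenvalues is at least $1$, so the least eigenvalue is at least $(kT_j)^{-(s-1)}\ge(kT_j)^{-k}$. Let $h_l\in\mathbb Z^s$ be the vector of products of $v_l$ with the basis. These products are prescribed, so $|h_l|^2\le kC^2$. The coordinate vector $\alpha$ of $u_l$ in the basis satisfies $\Gamma\alpha=h_l$, hence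
\[
|u_l|^2=\alpha^T\Gamma\alpha=h_l^T\Gamma^{-1}h_l\le kC^2(kT_j)^k=M_j .
\]
It follows that $|w_l|^2=|v_l|^2-|u_l|^2>T_{j+1}-M_j=k(C+M_j)$, and for $l\ne l'$ the Cauchy--Schwarz inequality gives $|w_l\cdot w_{l'}|=|c_{ll'}-u_l\cdot u_{l'}|\le C+M_j$. Since $|L|\le k$, the Gram matrix of the $w_l$ is strictly diagonally dominant.
\end{proof}

\section{The equations for the long vectors}\label{sec:algorithm}

\subsection{Linear systems over $\mathbb Z$ and $\mathbb Z_q$}

Throughout, $q$ is a prime. Every nonzero element $x$ of the field $\mathbb Q_q$ of $q$-adic numbers is $q^{v(x)}$ times a unit of the ring $\mathbb Z_q=\{0\}\cup\{x:v(x)\ge0\}$. The field $\mathbb Q_q$ is a topological field in which the sets $x+q^\kappa\mathbb Z_q$ form a basis of open neighborhoods of $x$, and $\mathbb Z_q/q^\kappa\mathbb Z_q=\mathbb Z/q^\kappa\mathbb Z$. A nonzero integer $d$ divides an integer $\beta$ in $\mathbb Z$ if and only if it does so in $\mathbb Z_q$ for every prime $q$ dividing $d$. By Hensel's lemma, an element of $\mathbb Z_q$ that is $\equiv1\bmod q$ ($q$ odd) or $\equiv1\bmod8$ ($q=2$) is a square. Elements of odd valuation are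 not squares, and the square of a unit of $\mathbb Z_2$ is $\equiv1\bmod8$.

\begin{lemma}\label{lem:linear}
Let $\Phi$ be an integer matrix with $m$ columns and rank $m-d$, and let $\beta$ be an integer vector.
\begin{itemize}
\item[(a)] The system $\Phi x=\beta$ has a solution in $\mathbb Z^m$ if and only if it has a solution in $\mathbb Z_q^m$ for every prime $q$. One can decide whether an integer solution exists and compute one if so.
\item[(b)] One can compute a basis of $\mathbb Z^m$ containing a basis $g_1,\dots,g_d$ of $\{x\in\mathbb Z^m:\Phi x=0\}$. For every prime $q$ the $g_\nu$ are linearly independent modulo $q$ and form a $\mathbb Z_q$-basis of $\{x\in\mathbb Z_q^m:\Phi x=0\}$.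
\end{itemize}
\end{lemma}

\begin{proof}
By the Smith normal form one can compute integer matrices $P_1,P_2$ of determinant $\pm1$ such that $P_1\Phi P_2$ has nonzero entries $d_1,\dots,d_{m-d}$ in the first $m-d$ diagonal places and zeros elsewhere. The matrices $P_1,P_2$ are invertible over $\mathbb Z$, over $\mathbb Z_q$ and over $\mathbb F_q$. With $x=P_2x'$ and $\beta'=P_1\beta$ the system becomes $d_ix_i'=\beta_i'$ for $i\le m-d$ and $0=\beta'_i$ for $i>m-d$. Solvability means that $d_i$ divides $\beta_i'$ for $i\le m-d$ and the other $\beta_i'$ vanish, which gives (a). For (b) take the columns of $P_2$; the last $d$ of them are the $g_\nu$.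
\end{proof}

\subsection{Data and their completions}

We now fix the short vectors of Lemma~\ref{lem:split} and ask for the long ones.

\begin{definition}
A \emph{datum} consists of a partition $\{1,\dots,n\}=I\sqcup L$ and vectors $v_i\in\mathbb Z^k$ $(i\in I)$ such that $D_l$ is cofinite for $l\in L$; $|v_i|^2\le T_k$ and $|v_i|^2\in D_i$ for $i\in I$; $v_i\cdot v_{i'}=c_{ii'}$ for $i\ne i'$ in $I$; and $|L|\le k-\dim W$, where $W=\operatorname{span}_{\mathbb Q}\{v_i:i\in I\}$. A \emph{completion} of the datum is a family $v_l\in\mathbb Z^k$ $(l\in L)$ with $v_l\cdot v_i=c_{li}$ for $i\in I$ and $v_l\cdot v_{l'}=c_{ll'}$ for $l\ne l'$ in $L$, whose projections $w_l$ to $W^\perp$ are linearly independent. A datum is \emph{good} if it has a completion.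
\end{definition}

There are finitely many data, and they can be listed. A completion is not required to satisfy $|v_l|^2\in D_l$; this will be arranged afterwards by making the $v_l$ long.

In coordinates on the lattice $\mathbb Z^k\cap W^\perp$, completions are the solutions of a system of the following shape. Let $m\ge p\ge1$, let $H$ be a positive definite symmetric integer $m\times m$ matrix, $b(x,y)=x^THy$, let $N\ge1$ be an integer, $r_1,\dots,r_p\in\mathbb Z^m$, and $e_{ij}=e_{ji}\in\mathbb Z$ for $1\le i\ne j\le p$. For $A=\mathbb Z$ or $A=\mathbb Z_q$ consider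
\[
\begin{cases}
y_i\in r_i+NA^m & (1\le i\le p),\\
b(y_i,y_j)=e_{ij} & (i\ne j),\\
y_1,\dots,y_p \text{ linearly independent over the fraction field of } A.
\end{cases}
\tag{$*_A$}
\]

\begin{lemma}\label{lem:coordinates}
Given a datum with $p=|L|\ge1$, let $m=k-\dim W\ge p$. An algorithm either establishes that the datum is not good, or computes $H,N,r_l,e_{ll'}$ as above, indexed by $L$, such that completions $(v_l)$ correspond bijectively to solutions $(y_l)$ of $(*_{\mathbb Z})$, with $|v_l|^2\ge N^{-2}b(y_l,y_l)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:linear} compute a basis $f_1,\dots,f_m$ of $\Lambda=\mathbb Z^k\cap W^\perp$, and let $H=(f_\mu\cdot f_\nu)$, an integer positive definite matrix. For each $l\in L$ decide whether the linear system $v\cdot v_i=c_{li}$ $(i\in I)$ has a solution $a_l\in\mathbb Z^k$. If for some $l$ it has none, the datum is not good. Otherwise its solution set is $a_l+\Lambda$, and all its elements have the same projection $u_l\in\mathbb Q^k$ to $W$. The vector $a_l-u_l\in\mathbb Q^k\cap W^\perp$ is a rational combination of the $f_\nu$, so we can compute $N\ge1$ and $r_l\in\mathbb Z^m$ with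 $N(a_l-u_l)=\sum_\nu(r_l)_\nu f_\nu$ for all $l\in L$.

To $v_l=a_l+\sum_\nu(x_l)_\nu f_\nu$ with $x_l\in\mathbb Z^m$ assign $y_l=r_l+Nx_l$. This is a bijection from $a_l+\Lambda$ to $r_l+N\mathbb Z^m$, and $Nw_l=N(v_l-u_l)=\sum_\nu(y_l)_\nu f_\nu$. Hence the $w_l$ are independent if and only if the $y_l$ are, $|v_l|^2\ge|w_l|^2=N^{-2}b(y_l,y_l)$, and
\[
v_l\cdot v_{l'}=u_l\cdot u_{l'}+w_l\cdot w_{l'}=u_l\cdot u_{l'}+N^{-2}b(y_l,y_{l'}).
\]
So $v_l\cdot v_{l'}=c_{ll'}$ is equivalent to $b(y_l,y_{l'})=e_{ll'}$ with $e_{ll'}=N^2(c_{ll'}-u_l\cdot u_{l'})\in\mathbb Q$. If some $e_{ll'}$ is not an integer, the datum is not good, because $b(y_l,y_{l'})\in\mathbb Z$. Otherwise we have the required system.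
\end{proof}

\begin{example}
Let $k=3$, $I=\{1\}$, $v_1=(1,1,0)$, $L=\{2,3\}$, $c_{12}=c_{13}=1$, $c_{23}=c$. With $f_1=(1,-1,0)$ and $f_2=(0,0,1)$ we get $H=\operatorname{diag}(2,1)$. Take $a_l=(1,0,0)$; then $u_l=(\frac12,\frac12,0)$ and $a_l-u_l=\frac12f_1$, so $N=2$, $r_l=(1,0)$ and $e_{23}=4c-2$. The solution $y_2=(1,0)$, $y_3=(2c-1,2)$ corresponds to $v_2=(1,0,0)$, $v_3=(c,1-c,1)$. A datum that is not good for a $q$-adic reason: $k=4$, $v_1=(1,1,0,0)$, $v_2=(0,0,1,1)$, two long vectors orthogonal to both, and $c_{34}$ odd. Here $H=\operatorname{diag}(2,2)$ and $N=1$, so $b$ takes only even values.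
\end{example}

\subsection{The local--global principle}

Let $S$ be the finite set of primes dividing $2N\det H$.

\begin{theorem}\label{thm:lg}
The system $(*_{\mathbb Z})$ is solvable if and only if $(*_{\mathbb Z_q})$ is solvable for every $q\in S$. In that case, for every $R$ there is a solution of $(*_{\mathbb Z})$ with $b(y_i,y_i)>R$ for all $i$.
\end{theorem}

The proof is in Section~\ref{sec:lg}. Both assertions fail if one allows $p>m$ and drops the independence condition. Take $m=1$, $H=(1)$, $N=1$, so $S=\{2\}$. For $p=3$ and all $e_{ij}=17$ there is no integer solution (Example~\ref{ex:k1}), but $17\equiv1\bmod8$ has a square root $\theta\in\mathbb Z_2$ and $y_1=y_2=y_3=\theta$ is a $2$-adic solution. For $p=2$ and $e_{12}=1$ the only integer solutions are $y_1=y_2=\pm1$. This is why Lemma~\ref{lem:split} works for independence.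

To decide the local conditions we use the following result. A \emph{sentence} is a formula without free variables built from variables, $0,1,+,\cdot,=$, the logical connectives and quantifiers over the field.

\begin{theorem}[Ax--Kochen \cite{AK}, Ershov \cite{Er}, Cohen \cite{Co}]\label{thm:ak}
The first-order theory of the field $\mathbb Q_q$ is decidable, uniformly in the prime $q$: an algorithm, given $q$ and a sentence, decides whether the sentence holds in $\mathbb Q_q$.
\end{theorem}

\begin{lemma}\label{lem:define}
Let $x\in\mathbb Q_q$. For $q$ odd, $x\in\mathbb Z_q$ if and only if $1+qx^2$ is a square in $\mathbb Q_q$. For $q=2$, $x\in\mathbb Z_2$ if and only if $1+8x^2$ is a square in $\mathbb Q_2$.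
\end{lemma}

\begin{proof}
Let $q$ be odd. If $x\in\mathbb Z_q$, then $1+qx^2\equiv1\bmod q$ is a square. If not, $v(qx^2)=1+2v(x)<0$, so $1+qx^2$ has the odd valuation $1+2v(x)$. Let $q=2$. If $x\in\mathbb Z_2$, then $1+8x^2\equiv1\bmod8$ is a square. If $v(x)=-1$, then $2x$ is a unit and $1+8x^2=1+2(2x)^2\equiv3\bmod8$ is a unit that is not a square. If $v(x)\le-2$, then $1+8x^2$ has the odd valuation $3+2v(x)<0$.
\end{proof}

\begin{corollary}\label{cor:decide}
Solvability of $(*_{\mathbb Z})$ is decidable.
\end{corollary}

\begin{proof}
Write $y_i=r_i+Nx_i$. Solvability of $(*_{\mathbb Z_q})$ says that there are $x_1,\dots,x_p\in\mathbb Q_q^m$ whose coordinates satisfy the condition of Lemma~\ref{lem:define}, such that the polynomial equations $b(y_i,y_j)=e_{ij}$ hold and some $p\times p$ minor of the matrix $(y_1,\dots,y_p)$ is nonzero. This is a sentence, so Theorem~\ref{thm:ak} decides it. By Theorem~\ref{thm:lg} only the finitely many $q\in S$ need to be tested.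
\end{proof}

\subsection{Proof of Theorems \ref{thm:main} and \ref{thm:norms}}

\begin{lemma}\label{lem:good}
It is decidable whether a datum is good. A good datum has, for every $R$, a completion with $|v_l|^2>R$ for all $l\in L$.
\end{lemma}

\begin{proof}
If $L=\emptyset$, the empty family is a completion and the last condition is void. If $L\ne\emptyset$, apply Lemma~\ref{lem:coordinates}; then Corollary~\ref{cor:decide} gives the first assertion, and Theorem~\ref{thm:lg} with $N^2R$ in place of $R$ gives the second.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:norms}(a), and hence of Theorem~\ref{thm:main}]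
We show that the instance is solvable if and only if some datum is good. Let $(v_i)$ be a solution and take the partition of Lemma~\ref{lem:split}. For $l\in L$ the integer $|v_l|^2$ exceeds $T_0$ and lies in $D_l$, so $D_l$ is cofinite. Hence the partition and the $v_i$ $(i\in I)$ form a datum, and the $v_l$ $(l\in L)$ complete it. Conversely, a good datum has a completion with $|v_l|^2>T_0$ by Lemma~\ref{lem:good}. Since $D_l$ is cofinite, $|v_l|^2\in D_l$, and datum and completion together form a solution. The algorithm lists the data and tests each for goodness. Every step is effective in $k$.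
\end{proof}

Theorem~\ref{thm:lg} makes the long vectors as long as we wish but does not control their exact norms. This is where the hypothesis on the $D_i$ is used: beyond $T_0$, membership in $D_i$ depends only on whether $D_i$ is finite or cofinite.

\begin{proof}[Proof of Theorem~\ref{thm:norms}(b)]
If some good datum has $L\ne\emptyset$, Lemma~\ref{lem:good} with arbitrarily large $R\ge T_0$ gives solutions with arbitrarily long vectors, hence infinitely many solutions. If every good datum has $L=\emptyset$, then the partition that Lemma~\ref{lem:split} attaches to a solution has $L=\emptyset$, so all $|v_i|^2\le T_k$; the solution set is finite and is listed by exhaustive search. Lemma~\ref{lem:good} decides which case holds.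
\end{proof}

\begin{remark}
The proofs use only that the inner product is given by a positive definite symmetric integer matrix: Gram matrices of independent lattice vectors are then integral with determinant at least $1$, and the vectors of bounded norm can be listed. So Theorems~\ref{thm:main} and~\ref{thm:norms} hold, uniformly and with the same proof, for $\mathbb Z^k$ with any positive definite integral symmetric bilinear form.
\end{remark}

\section{Proof of the local--global principle}\label{sec:lg}

An integer solution of $(*_{\mathbb Z})$ solves every $(*_{\mathbb Z_q})$, because a nonzero minor stays nonzero in $\mathbb Q_q$. For the converse we choose $y_1,y_2,\dots$ one at a time, as in Example~\ref{ex:greedy}. Once $y_1,\dots,y_{j-1}$ are fixed, the equations for $y_j$ form the \emph{linear} system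
\[
b(y_i,x)=e_{ij}\qquad(i<j),\tag{$E_j$}
\]
and linear systems satisfy the local--global principle by Lemma~\ref{lem:linear}. The difficulty is to choose $y_j$ so that all later systems stay solvable at every prime.

\subsection{Two examples}

\begin{example}[two vectors in the plane]\label{ex:plane}
Let $m=p=2$, let $H$ be the identity matrix, $N=2$, $r_1=(0,0)$, $r_2=(1,0)$, $e_{12}=2$, so $S=\{2\}$. Write $y_1=2(\alpha,\beta)$ and $y_2=(1+2s,2t)$. The equation is
\[
\alpha+2(\alpha s+\beta t)=1 .
\]
At $q=2$ it forces $\alpha$ to be odd, a condition on $y_1$ that is not among the congruences $y_1\equiv r_1\bmod N$; it is found by looking at $2$-adic solutions of the whole system. At an odd prime $q$ it forces $(\alpha,\beta)\not\equiv(0,0)\bmod q$. These are infinitely many conditions, but two free coordinates meet them all: choose $\alpha$ odd and large, then $\beta$ prime to the finitely many prime divisors of $\alpha$. Now $\alpha s+\beta t=(1-\alpha)/2$ has integer solutions, and they fill a line in the direction $(\beta,-\alpha)$, on which $y_2$ becomes long. For $\alpha=3$, $\beta=1$ we get $y_1=(6,2)$ and $y_2=(1+2\lambda,-2-6\lambda)$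 with $\lambda\in\mathbb Z$, with determinant $-14-40\lambda\ne0$.
\end{example}

The general proof follows this pattern. At a prime $q\in S$ we keep $y_j$ close to a $q$-adic solution. At a prime $q\notin S$ there is no congruence condition and $H$ is invertible modulo $q$, so $(E_{j+1})$ is solvable in $\mathbb Z_q$ as soon as $y_1,\dots,y_j$ are independent modulo $q$. Independence alone, however, does not propagate.

\begin{example}[a dead end]\label{ex:deadend}
Let $m=p=4$, let $H$ be the identity matrix, $N=1$, $e_{34}=1$ and all other $e_{ij}=0$. The system is solved by $\varepsilon_1,\varepsilon_2,\varepsilon_3,\varepsilon_3+\varepsilon_4$. The choice $y_1=(1,2,0,0)$, $y_2=(0,0,1,2)$ satisfies $b(y_1,y_2)=0$ and is independent modulo every prime. But $y_3$ must then be an integer combination of $(2,-1,0,0)\equiv2y_1$ and $(0,0,2,-1)\equiv2y_2\bmod5$, so every $y_4$ orthogonal to $y_1,y_2$ has $b(y_3,y_4)\equiv0\bmod5$.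
\end{example}

Modulo $5$ the span $U$ of $y_1,y_2$ equals its own orthogonal complement. In general the solutions of $(E_j)$ modulo $q$ form a coset of $U^\perp$, where $U$ is the span of the earlier vectors, and this coset can lie inside $U$ only if $U^\perp=U\cap U^\perp$. For $j\le p-1$ we have $\dim U^\perp=m-j+1\ge2$, so it suffices to keep $\dim(U\cap U^\perp)\le1$. This condition does propagate (Lemma~\ref{lem:finite}).

\subsection{Primes in $S$: stability of local solutions}

An integer vector can be made to agree with a $q$-adic vector only modulo a power of $q$. We need to know that a local solution survives such a change of its $j$-th vector, after adjusting the later ones.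

\begin{lemma}\label{lem:stable}
Let $(\zeta_1,\dots,\zeta_p)$ solve $(*_{\mathbb Z_q})$ and let $1\le j\le p$. There is $\kappa\ge1$ with the following property: for every $x\in\mathbb Z_q^m$ with $x\equiv\zeta_j\bmod q^\kappa$ and $b(\zeta_i,x)=e_{ij}$ for $i<j$, there are $z_{j+1},\dots,z_p$ such that $(\zeta_1,\dots,\zeta_{j-1},x,z_{j+1},\dots,z_p)$ solves $(*_{\mathbb Z_q})$.
\end{lemma}

\begin{proof}
For $x\in\mathbb Q_q^m$ put $z_i(x)=\zeta_i$ for $i<j$ and $z_j(x)=x$. For $l=j+1,\dots,p$ successively we construct a continuous map $z_l$ from a neighborhood of $\zeta_j$ to $\mathbb Q_q^m$ with $z_l(\zeta_j)=\zeta_l$ and $b(z_i(x),z_l(x))=e_{il}$ for all $i<l$.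

Suppose $z_1,\dots,z_{l-1}$ are defined. Let $\Phi(x)$ be the $(l-1)\times m$ matrix with rows $z_i(x)^TH$, $i<l$, and let $e^{(l)}$ be the column $(e_{il})_{i<l}$. Since the $\zeta_i$ are independent and $H$ is nonsingular, $\Phi(\zeta_j)$ has rank $l-1$. Choose a set $J$ of $l-1$ columns such that the square submatrix $\Phi_J(\zeta_j)$ is invertible; then $\Phi_J(x)$ is invertible for $x$ near $\zeta_j$. Let $\delta(x)\in\mathbb Q_q^m$ have coordinates $0$ outside $J$ and
\[
\delta_J(x)=\Phi_J(x)^{-1}\bigl(e^{(l)}-\Phi(x)\zeta_l\bigr),
\]
and put $z_l(x)=\zeta_l+\delta(x)$. Then $\Phi(x)z_l(x)=e^{(l)}$, which is the required set of equations. By Cramer's rule $\delta$ is continuous, and $\delta(\zeta_j)=0$ because $\Phi(\zeta_j)\zeta_l=e^{(l)}$.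

The sets $r_l+N\mathbb Z_q^m$ are open in $\mathbb Q_q^m$, and a $p\times p$ minor of $(z_1(x),\dots,z_p(x))$ that is nonzero at $x=\zeta_j$ is nonzero nearby. So there is $\kappa\ge1$ such that for $x\in\zeta_j+q^\kappa\mathbb Z_q^m$ all $z_l(x)$ are defined, lie in $r_l+N\mathbb Z_q^m$ and are independent. The equations $b(z_i,z_l)=e_{il}$ with $i<l$ hold for $l<j$ by hypothesis on the $\zeta_i$, for $l=j$ by hypothesis on $x$, and for $l>j$ by construction.
\end{proof}

\subsection{Primes outside $S$: one step over $\mathbb F_q$}

Let $V$ be a vector space of dimension $m$ over a field with a nondegenerate symmetric bilinear form $b$. For a subspace $U$ we have $\dim U^\perp=m-\dim U$ and $U^{\perp\perp}=U$. The \emph{radical} of $U$ is $\operatorname{rad}U=U\cap U^\perp$, and $U$ is \emph{nondegenerate} if $\operatorname{rad}U=0$, equivalently if the Gram determinant of a basis is nonzero. In that case $V=U\perp U^\perp$ (an orthogonal direct sum), $U^\perp$ is nondegenerate, and every linear functional on $U$ is $b(\cdot,u_0)$ for a unique $u_0\in U$. Any complement of $\operatorname{rad}U$ in $U$ is nondegenerate, and $\operatorname{rad}(U'\perp Y)=\operatorname{rad}Y$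 if $U'$ is nondegenerate.

\begin{lemma}\label{lem:finite}
Let $q$ be odd, let $b$ be a nondegenerate symmetric bilinear form on $V=\mathbb F_q^m$, and let $1\le j\le m-1$. Let $\bar y_1,\dots,\bar y_{j-1}\in V$ be linearly independent with span $U$ and $\dim\operatorname{rad}U\le1$. Call $x\in V$ \emph{admissible} if $x\notin U$ and $\dim\operatorname{rad}(U+\langle x\rangle)\le1$.
\begin{itemize}
\item[(a)] If $U$ is nondegenerate, every $x\notin U$ is admissible.
\item[(b)] For all $\bar e_1,\dots,\bar e_{j-1}\in\mathbb F_q$ there is an admissible $x$ with $b(\bar y_i,x)=\bar e_i$ for $i<j$.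
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $x=u+z$ with $u\in U$ and $0\ne z\in U^\perp$. Then $U+\langle x\rangle=U\perp\langle z\rangle$, whose radical is contained in $\langle z\rangle$.

(b) Let $\varphi$ be the functional on $U$ with $\varphi(\bar y_i)=\bar e_i$. We need $b(y,x)=\varphi(y)$ for all $y\in U$.

\emph{$U$ nondegenerate.} Let $u_0\in U$ represent $\varphi$. The solutions are $x=u_0+z$ with $z\in U^\perp$, and $\dim U^\perp=m-j+1\ge2$. Take $z\ne0$ and use (a).

\emph{$\operatorname{rad}U=\langle\omega\rangle$ with $\omega\ne0$.} Write $U=U'\perp\langle\omega\rangle$ with $U'$ nondegenerate of dimension $j-2$, and let $X=U'^\perp$, a nondegenerate space of dimension $m-j+2$ containing $\omega$. Let $u_0\in U'$ represent $\varphi$ on $U'$ and put $\rho=\varphi(\omega)$. Decomposing $x$ along $V=U'\perp X$, the solutions are $x=u_0+z$ with $z\in X$ and $b(\omega,z)=\rho$. For $z\notin\langle\omega\rangle$ we have $x\notin U$ and $U+\langle x\rangle=U'\perp\langle\omega,z\rangle$, whose radical is that of $\langle\omega,z\rangle$.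

If $\rho\ne0$, take any $z\in X$ with $b(\omega,z)=\rho$; it exists because $X$ is nondegenerate. As $b(\omega,\omega)=0$, the Gram determinant of $\omega,z$ is $-\rho^2\ne0$. So $z\notin\langle\omega\rangle$ and the radical is $0$.

If $\rho=0$, then $z$ ranges over $Y=\omega^\perp\cap X$, of dimension $m-j+1\ge2$. The orthogonal complement of $Y$ in $X$ is $\langle\omega\rangle$, so $\operatorname{rad}Y=\langle\omega\rangle\ne Y$ and $b$ does not vanish identically on $Y$. Since $q$ is odd, the identity $2b(z,z')=b(z+z',z+z')-b(z,z)-b(z',z')$ gives $z\in Y$ with $b(z,z)\ne0$. Then $z\notin\langle\omega\rangle$, the Gram matrix of $\omega,z$ is $\operatorname{diag}(0,b(z,z))$, and the radical is $\langle\omega\rangle$.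
\end{proof}

\subsection{The induction}

Assume that $(*_{\mathbb Z_q})$ is solvable for all $q\in S$, and fix $R$. Every $q\notin S$ is odd and prime to $\det H$, so $b$ is nondegenerate on $\mathbb F_q^m$. For $y_1,\dots,y_j\in\mathbb Z^m$ consider the following properties.
\begin{itemize}
\item[$(\mathrm L_j)$] $b(y_i,y_i)>R$ for $i\le j$.
\item[$(\mathrm I_j)$] For each $q\in S$ there are $\eta_{j+1},\dots,\eta_p\in\mathbb Z_q^m$ such that $(y_1,\dots,y_j,\eta_{j+1},\dots,\eta_p)$ solves $(*_{\mathbb Z_q})$.
\item[$(\mathrm{II}_j)$] For each prime $q\notin S$, the vectors $y_1,\dots,y_j$ are linearly independent modulo $q$, and the radical of their span in $\mathbb F_q^m$ has dimension at most $1$.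
\end{itemize}
For $j=0$, property $(\mathrm I_0)$ is the hypothesis and the other two are void. Let $1\le j\le p$ and let $y_1,\dots,y_{j-1}$ satisfy the three properties for $j-1$. We find $y_j$ with $(\mathrm L_j)$ and $(\mathrm I_j)$, and also with $(\mathrm{II}_j)$ when $j\le p-1$.

This proves the theorem. Indeed, $(\mathrm I_p)$ says that $(y_1,\dots,y_p)$ solves $(*_{\mathbb Z_q})$ for all $q\in S$. The set $S$ contains $2$, so it is nonempty; hence the equations hold and the $y_i$ are independent over $\mathbb Q_2$, and so over $\mathbb Q$. All primes dividing $N$ lie in $S$, so $N$ divides the coordinates of $y_i-r_i$ in $\mathbb Z$.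

\medskip
\noindent\emph{Step 1: the integer solutions of $(E_j)$.}
For $q\in S$ the system $(E_j)$ has the solution $\eta_j\in\mathbb Z_q^m$ from $(\mathrm I_{j-1})$. For $q\notin S$ the rows $y_i^TH$ $(i<j)$ are independent modulo $q$ by $(\mathrm{II}_{j-1})$, so some $(j-1)\times(j-1)$ minor of the coefficient matrix is a unit of $\mathbb Z_q$; solving for the corresponding coordinates, with the others set to $0$, gives a solution in $\mathbb Z_q^m$. By Lemma~\ref{lem:linear}(a) there is a solution $a\in\mathbb Z^m$.

By $(\mathrm I_{j-1})$ at $q=2$, the vectors $y_1,\dots,y_{j-1}$ are independent over $\mathbb Q$, so the coefficient matrix has rank $j-1$. Put $d=m-j+1\ge1$, let $g_1,\dots,g_d$ be the basis of $\Lambda=\{x\in\mathbb Z^m:b(y_i,x)=0,\ i<j\}$ from Lemma~\ref{lem:linear}(b), and let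
\[
x(t)=a+t_1g_1+\dots+t_dg_d .
\]
The solutions of $(E_j)$ in $\mathbb Z^m$ are the $x(t)$ with $t\in\mathbb Z^d$, and those in $\mathbb Z_q^m$ are the $x(t)$ with $t\in\mathbb Z_q^d$. Moreover, for $q\notin S$ \emph{every solution of $(E_j)$ in $\mathbb F_q^m$ is the reduction of some $x(t)$ with $t\in\mathbb Z^d$}: the reductions form an affine subspace of dimension $d$, because the $g_\nu$ are independent modulo $q$, and it lies in the solution set modulo $q$, which is affine of dimension $m-(j-1)=d$.

\medskip
\noindent\emph{Step 2: the primes in $S$.}
For $q\in S$ write $\eta_j=x(\tau_q)$ with $\tau_q\in\mathbb Z_q^d$, and let $\kappa_q$ be the exponent that Lemma~\ref{lem:stable} gives for the solution $(y_1,\dots,y_{j-1},\eta_j,\dots,\eta_p)$. If $t\in\mathbb Z^d$ satisfies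
\begin{equation}\label{eq:S}
t\equiv\tau_q\bmod q^{\kappa_q}\qquad\text{for all } q\in S,
\end{equation}
then $x(t)\equiv\eta_j\bmod q^{\kappa_q}$, and $(\mathrm I_j)$ holds with $y_j=x(t)$.

\medskip
\noindent\emph{Step 3: the last vector, $j=p$.}
By the Chinese remainder theorem, and since $d\ge1$, infinitely many $t\in\mathbb Z^d$ satisfy \eqref{eq:S}. As $b$ is positive definite, only finitely many $x\in\mathbb Z^m$ have $b(x,x)\le R$. So some such $t$ has $b(x(t),x(t))>R$; put $y_p=x(t)$.

\medskip
\noindent\emph{Step 4: the primes outside $S$, $j\le p-1$.}
Now $j\le m-1$ and $d\ge2$. For $q\notin S$ let $U_q\subseteq\mathbb F_q^m$ be the span of the reductions of $y_1,\dots,y_{j-1}$. Property $(\mathrm{II}_j)$ for $y_j=x$ says that $x\bmod q$ is admissible in the sense of Lemma~\ref{lem:finite} for every $q\notin S$. These are infinitely many conditions. For all but finitely many $q$ the space $U_q$ is nondegenerate, and the condition is just $x\bmod q\notin U_q$. We express it by integer coordinates, in order to argue as with $\alpha,\beta$ in Example~\ref{ex:plane}.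

Let $U\subseteq\mathbb Q^m$ be the span of $y_1,\dots,y_{j-1}$. It is the kernel of an integer matrix, so Lemma~\ref{lem:linear}(b) gives a basis $h_1,\dots,h_m$ of $\mathbb Z^m$ whose first $j-1$ members are a basis of $U\cap\mathbb Z^m$. Let $\pi:\mathbb Z^m\to\mathbb Z^d$ send a vector to its last $d$ coordinates in this basis; its kernel is $U\cap\mathbb Z^m$. For $q\notin S$ the reductions of $h_1,\dots,h_m$ form a basis of $\mathbb F_q^m$. The span of the first $j-1$ of them contains $U_q$, which has dimension $j-1$ by $(\mathrm{II}_{j-1})$, so it equals $U_q$. Hence for $x\in\mathbb Z^m$ and $q\notin S$,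
\begin{equation}\label{eq:pi}
x\bmod q\in U_q\iff\pi(x)\equiv0\bmod q .
\end{equation}

Let $G$ be the $d\times d$ matrix with columns $\pi(g_\nu)$, so that $\pi(x(t))=\pi(a)+Gt$. Let $\Delta=\det G$ and $\gamma=\det(b(y_i,y_{i'}))_{i,i'<j}$, with $\gamma=1$ for $j=1$. Positive definiteness gives $\gamma\ne0$. It also gives $\Delta\ne0$: if $Gt=0$ with $t\in\mathbb Z^d$, then $g=\sum_\nu t_\nu g_\nu$ lies in $U$ and is orthogonal to $U$, so $b(g,g)=0$, $g=0$ and $t=0$. Let $S'$ be the finite set of primes $q\notin S$ dividing $\gamma\Delta$. These exceptional primes are treated one by one: for $q\in S'$, Lemma~\ref{lem:finite}(b) gives an admissible solution of $(E_j)$ in $\mathbb F_q^m$, and by Step~1 it is the reduction of $x(t_q)$ for some $t_q\in\mathbb Z^d$.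

Choose $t^*\in\mathbb Z^d$ satisfying \eqref{eq:S} and $t^*\equiv t_q\bmod q$ for all $q\in S'$, and let $Q=\prod_{q\in S}q^{\kappa_q}\prod_{q\in S'}q$. We may change $t^*$ by multiples of $Q$. To move the coordinates of $\pi(x)$ separately, we use the adjugate matrix, which satisfies $G\operatorname{adj}(G)=\Delta\cdot\mathrm{Id}$: for $s\in\mathbb Z^d$ let $t=t^*+Q\operatorname{adj}(G)s$ and $x=x(t)$. For every $s$, condition \eqref{eq:S} holds, $x\bmod q$ is admissible for all $q\in S'$, and
\[
\pi(x)=f+Q\Delta s,\qquad f=\pi(a)+Gt^* .
\]
Since $Q\Delta\ne0$, we can choose $s_1$ such that $\alpha=f_1+Q\Delta s_1$ is nonzero and differs from the first coordinate of $\pi(x')$ for each of the finitely many $x'\in\mathbb Z^m$ with $b(x',x')\le R$. Finitely many primes $q\notin S\cup S'$ divide $\alpha$, and none of them divides $Q\Delta$. By the Chinese remainder theorem there is $s_2$ with $f_2+Q\Delta s_2\equiv1$ modulo each of them; this uses $d\ge2$. Put $s_\nu=0$ for $\nu\ge3$ and $y_j=x$.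

Then $b(x,x)>R$ by the choice of $s_1$, and $(\mathrm I_j)$ holds by Step~2. Let $q\notin S\cup S'$. One of the first two coordinates of $\pi(x)$ is prime to $q$, so $x\bmod q\notin U_q$ by \eqref{eq:pi}. As $q\nmid\gamma$, the space $U_q$ is nondegenerate, and $x\bmod q$ is admissible by Lemma~\ref{lem:finite}(a). So $(\mathrm{II}_j)$ holds at all $q\notin S$. This completes the induction and the proof of Theorem~\ref{thm:lg}. \qed

\section{Bounded constants and twins}\label{sec:twins}

Fix $k$ and $C\ge1$, and consider instances of $\mathrm{FIPS}(\mathbb Z^k,\ne)$ with $|c_{ij}|\le C$; non-symmetric instances are unsolvable, so let $c_{ij}=c_{ji}$. Call $u\in\mathbb Z^k$ \emph{small} if $|u|^2\le kC$, let $B$ be the number of small vectors, and let $K=k+B+2$. By Lemma~\ref{lem:atmostk}, in any solution all but at most $k$ indices carry a small vector. Since $B$ does not depend on $n$, a solution of a large instance repeats some vectors many times. Repetition leaves a trace in the constants, which we can read off without knowing a solution.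

Call indices $i,i'$ \emph{twins}, written $i\sim i'$, if $i=i'$ or $c_{il}=c_{i'l}$ for all $l\ne i,i'$. If $v_i=v_{i'}$ in some solution, then $c_{il}=v_i\cdot v_l=v_{i'}\cdot v_l=c_{i'l}$ for $l\neq i,i'$, so $i\sim i'$. The converse fails (for $n=2$ the two indices are always twins, and $c_{12}=-1$ forces $v_1\ne v_2$), but a large class of twins must contain a repeated vector.

\begin{lemma}\label{lem:twins}
The relation $\sim$ is an equivalence relation, and $c_{ii'}$ has the same value for all pairs of distinct members $i,i'$ of a class.
\end{lemma}

\begin{proof}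
Only transitivity needs proof. Let $i\sim i'\sim i''$ be distinct. For $l\notin\{i,i',i''\}$ we have $c_{il}=c_{i'l}=c_{i''l}$. For $l=i'$: taking $l=i$ in $i'\sim i''$ gives $c_{i'i}=c_{i''i}$, and taking $l=i''$ in $i\sim i'$ gives $c_{ii''}=c_{i'i''}$; together, $c_{ii'}=c_{i''i'}$. Hence $i\sim i''$. Within a class, two pairs $\{i,l\}$ and $\{i',l\}$ sharing a member have the same value because $i\sim i'$, and two disjoint pairs both share a member with a third pair.
\end{proof}

\begin{lemma}\label{lem:delete}
If a twin class $X$ has $|X|\ge K$ and $x\in X$, then the instance is solvable if and only if the instance obtained by deleting the index $x$ is solvable.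
\end{lemma}

\begin{proof}
A solution restricts to a solution of the smaller instance. Conversely, take a solution of the smaller instance. The set $X\setminus\{x\}$ has at least $k+B+1$ members, at least $B+1$ of which carry a small vector. So there are $i\ne i'$ in $X\setminus\{x\}$ with $v_i=v_{i'}$. Put $v_x=v_i$. For $l\ne x,i$ we have $v_x\cdot v_l=c_{il}=c_{xl}$ since $x\sim i$. The second copy supplies the remaining product: $v_x\cdot v_i=v_{i'}\cdot v_i=c_{i'i}=c_{xi}$ by Lemma~\ref{lem:twins}.
\end{proof}

\begin{lemma}\label{lem:reject}
If $n>k+BK$ and all twin classes have fewer than $K$ members, the instance is unsolvable.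
\end{lemma}

\begin{proof}
In a solution more than $BK$ indices would carry one of the $B$ small vectors, so some vector would be carried by more than $K$ indices, and these are twins.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Reject the instance if it is not symmetric. Otherwise compute the twin classes and, while some class has at least $K$ members, delete one of its members and recompute the classes. There are at most $n$ rounds, each with at most $n^3$ comparisons, and solvability is preserved by Lemma~\ref{lem:delete}. If the final instance has more than $k+BK$ indices, reject it by Lemma~\ref{lem:reject}. Otherwise it is one of the finitely many instances with $n\le k+BK$ and $|c_{ij}|\le C$, whose answers form a fixed finite table built into the algorithm.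
\end{proof}

For fixed $k$ and $C$ the existence of this algorithm needs only Lemma~\ref{lem:atmostk} and the existence of the table. Theorem~\ref{thm:main} is needed only to \emph{compute} the table from $k$ and $C$.

\begin{thebibliography}{9}

\bibitem{AK} Ax and Kochen, \emph{Diophantine problems over local fields II}, Amer. J. Math. \textbf{87} (1965).

\bibitem{Co} P. J. Cohen, \emph{Decision procedures for real and $p$-adic fields}, Comm. Pure Appl. Math. \textbf{22} (1969).

\bibitem{Er} Ershov, 1965.

\bibitem{IP} \emph{Integer Inner Products And Algorithmic Unsolvability},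
\texttt{https://cpb-us-w2.\allowbreak wpmucdn.com/\allowbreak u.osu.edu/\allowbreak dist/1/1952/\allowbreak files/2014/01/\allowbreak InnerProducts102617-2bpu9hx.pdf}

\end{thebibliography}
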